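\title{Boundary behavior of quasiconformal maps with Beltrami coefficient $ke^{iu}$, $u$ harmonic}

\begin{abstract}
Let $u$ be a real harmonic Bloch function on the unit disk, let $0<\epsilon<1$, and let $f$ be a quasiconformal self-map of the disk with Beltrami coefficient $\epsilon e^{iu}$. It has been conjectured that $f$ is singular on the set $E$ of boundary points at which $u$ has no non-tangential limit. We disprove this for every $\epsilon$: there is one Bloch function $u$, with $E$ of full measure, such that for every complex $k$ with $0<|k|<1$ the coefficient $ke^{iu}$ belongs to a map that is the identity on the circle. The function is $u=-2\arg q'$, where $q$ is the universal covering of the complement of an unbounded Cantor set on the real line. In the positive direction, we show that for every real harmonic $u$ the boundary derivative of $f$ is positive almost everywhere off $E$, and vanishes at almost every $\zeta\in E$ with $\limsup_{z\to\zeta}(1-|z|^2)|\nabla u(z)|<4$.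
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $\mathbb D$ be the open unit disk, $\mathbb T=\partial\mathbb D$, and $|\cdot|$ arc-length measure on $\mathbb T$. For a measurable $\mu$ on $\mathbb D$ with $\|\mu\|_\infty<1$, the Beltrami equation $f_{\bar z}=\mu f_z$ has a solution $f_\mu$ that is a quasiconformal homeomorphism of $\mathbb D$ onto itself. It is unique up to post-composition with a M\"obius self-map of $\mathbb D$, and it extends to a homeomorphism of $\overline{\mathbb D}$; we write $f_\mu$ also for its restriction to $\mathbb T$. M\"obius maps preserve the null subsets of $\mathbb T$, so whether $f_\mu$ sends a given set to a null set depends on $\mu$ alone. We study this question for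
\[
\mu=ke^{iu},\qquad 0<|k|<1,\quad u \text{ real and harmonic on }\mathbb D .
\]

At a point of differentiability, the derivative of $f_\mu$ in the direction $e^{i\theta}$ has modulus $|f_z|\,|1+\mu e^{-2i\theta}|$. So $f_\mu$ stretches most in the direction $\frac12\arg\mu$, and the ratio of the largest to the smallest stretch is $(1+|\mu|)/(1-|\mu|)$. For $\mu=ke^{iu}$ this ratio is the constant
\[
\sigma=\frac{1+|k|}{1-|k|},
\]
and only the direction $\frac12(\arg k+u)$ varies. The function $u$ is a \emph{Bloch function} if $\sup_{\mathbb D}(1-|z|^2)|\nabla u(z)|<\infty$. This says that $u$ is Lipschitz for the hyperbolic metric $2|dz|/(1-|z|^2)$: the direction turns by a bounded amount per unit of hyperbolic length.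

If $u$ is a constant $c$, then $z\mapsto z+ke^{ic}\bar z$ solves the Beltrami equation and maps $\mathbb D$ onto the inside of an ellipse, and $f_\mu$ is this map followed by a Riemann map, which extends conformally across the analytic boundary. So $f_\mu|_{\mathbb T}$ is a real-analytic diffeomorphism. If $u$ has a non-tangential limit at $\zeta\in\mathbb T$, then $\mu$ is almost constant at small scales above $\zeta$, and one expects the same tame behavior near $\zeta$. If it has none, the direction of stretching never settles down as one approaches $\zeta$. One would guess that each turn distorts the boundary map at the corresponding scale, that distortions at infinitely many scales do not cancel, and that they drive the derivative of the boundary map to zero. Let $E=E(u)\subset\mathbb T$ be the set of points at which $u$ has no non-tangential limit, that is, no finite limit within every Stolz angle. The guess is the following conjecture, stated in \cite{summary}.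

\begin{quote}
\textbf{Conjecture.} Let $u$ be a real harmonic Bloch function, $0<\epsilon<1$ and $\mu=\epsilon e^{iu}$. Then $f_\mu$ is singular on $E$: there is a set $E_0\subset E$ with $|E_0|=|E|$ and $|f_\mu(E_0)|=0$.
\end{quote}

The conjecture is false for every $\epsilon$, and one function $u$ serves for all of them. We write $\mu_f=f_{\bar z}/f_z$.

\begin{theorem}\label{thm:counter}
There is a real harmonic Bloch function $u$ on $\mathbb D$ with $|\mathbb T\setminus E|=0$ such that, for every complex $k$ with $0<|k|<1$, some quasiconformal self-map $f$ of $\mathbb D$ with $\mu_f=ke^{iu}$ extends to $\mathbb T$ as the identity.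
\end{theorem}

Take $k=\epsilon$. If $E_0\subset E$ and $|E_0|=|E|=2\pi$, then $|f(E_0)|=2\pi$ for the solution of Theorem~\ref{thm:counter}, and every other solution, being a M\"obius image of this one, sends $E_0$ to a set of positive measure.

The heuristic is nevertheless correct when the direction turns slowly enough. For a quasiconformal self-map $f$ of $\mathbb D$ write $f(e^{i\theta})=e^{i\alpha(\theta)}$ with $\alpha$ an increasing homeomorphism of $\mathbb R$, and put $f'(e^{i\theta})=\alpha'(\theta)$. This derivative with respect to arc length exists and lies in $[0,\infty)$ almost everywhere.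

\begin{theorem}\label{thm:positive}
Let $u$ be any real harmonic function on $\mathbb D$, let $0<|k|<1$, and let $f$ be a quasiconformal self-map of $\mathbb D$ with $\mu_f=ke^{iu}$.
\begin{itemize}
\item[(a)] $f'>0$ almost everywhere on $\mathbb T\setminus E$.
\item[(b)] $f'=0$ at almost every $\zeta\in E$ with $\limsup_{z\to\zeta}(1-|z|^2)|\nabla u(z)|<4$.
\item[(c)] Hence, if $\limsup_{|z|\to1}(1-|z|^2)|\nabla u(z)|<4$, then $E=\{f'=0\}$ up to a null set, and the conclusion of the conjecture holds for $u$.
\end{itemize}
\end{theorem}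

By Theorem~\ref{thm:counter}, some upper bound of this kind is indispensable. We do not know the optimal constant in place of $4$. The two theorems can be seen side by side on one function. Let $u$ be as in Theorem~\ref{thm:counter} and let $\delta>0$ be so small that $\delta\sup(1-|z|^2)|\nabla u|<4$. Since $E(\delta u)=E(u)$ has full measure, the boundary map for $ke^{i\delta u}$ has zero derivative almost everywhere, while the boundary map for $ke^{iu}$ is M\"obius.

Both theorems rest on the fact that the Beltrami equation with coefficient $ke^{iu}$ has an explicit locally injective solution. Section~\ref{sec:factor} describes it and works out the example that is the model for Theorem~\ref{thm:counter} and explains the constant $4$. Theorem~\ref{thm:counter} is proved in Section~\ref{sec:counter}, and Theorem~\ref{thm:positive} in Sections~\ref{sec:half}--\ref{sec:b}.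

\section{Background}\label{sec:background}

We write $\mathbb H$ for the upper half-plane, $z=x+iy$ for its points, $|\cdot|$ also for Lebesgue measure on $\mathbb R$, and $B(w,r)$ for an open disk.

\subsection*{The hyperbolic metric}
A plane domain $\Omega$ that omits at least two points of $\mathbb C$ has a holomorphic universal covering $q:\mathbb D\to\Omega$. Its hyperbolic density (curvature $-1$) is the positive continuous function $\rho_\Omega$ determined by
\begin{equation}\label{eq:density}
\rho_\Omega(q(z))\,|q'(z)|=\frac{2}{1-|z|^2}.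
\end{equation}
A path in $\Omega$ and its lifts to $\mathbb D$ have the same hyperbolic length. If $\Omega_1\subset\Omega_2$, then $\rho_{\Omega_1}\ge\rho_{\Omega_2}$ on $\Omega_1$. The density of $B(w,r)$ at its center is $2/r$, the density of $\mathbb H$ is $1/y$, and the hyperbolic distance in $\mathbb H$ satisfies $\cosh d_{\mathbb H}(i,z)=(|z|^2+1)/(2y)$. We also use two facts about a univalent function $h(\zeta)=\zeta+a_2\zeta^2+\cdots$ on $\mathbb D$: its image contains $B(0,\frac14)$ (Koebe), and $|a_2|\le2$.

\subsection*{Quasiconformal maps}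
A homeomorphism $f$ between plane domains is $\sigma$-quasiconformal if it has locally square-integrable distributional first derivatives and $|f_{\bar z}|\le\frac{\sigma-1}{\sigma+1}|f_z|$ almost everywhere. A diffeomorphism that satisfies this inequality is $\sigma$-quasiconformal, and so is the inverse of a $\sigma$-quasiconformal map.
\begin{itemize}
\item[(Q1)] If $f_1,f_2$ are quasiconformal on the same domain and $\mu_{f_1}=\mu_{f_2}$ almost everywhere, then $f_1\circ f_2^{-1}$ is conformal.
\item[(Q2)] A $\sigma$-quasiconformal self-map of $\mathbb H$ extends to a homeomorphism of $\overline{\mathbb H}\cup\{\infty\}$. If it fixes $\infty$, it is increasing on $\mathbb R$, and the reflection $f(\bar z)=\overline{f(z)}$ extends it to a $\sigma$-quasiconformal self-map of $\mathbb C$.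
\item[(Q3)] If $f$ is a $\sigma$-quasiconformal self-map of $\mathbb C$ and $|z_1-z_0|=|z_2-z_0|$, then $|f(z_1)-f(z_0)|\le C(\sigma)|f(z_2)-f(z_0)|$.
\item[(Q4)] If $f_n$ are $\sigma$-quasiconformal self-maps of $\mathbb C$ with $f_n(0)=0$ and $f_n(1)\to1$, then along a subsequence $f_n\to f_0$ and $f_n^{-1}\to f_0^{-1}$ locally uniformly, where $f_0$ is a $\sigma$-quasiconformal self-map of $\mathbb C$.
\end{itemize}

\subsection*{Non-tangential limits}
The Stolz angles at $\zeta\in\mathbb T$ are the sets $\{z\in\mathbb D:|z-\zeta|<M(1-|z|)\}$, $M>1$. At $p\in\mathbb R$ they are the cones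
\[
\Gamma_M(p)=\{x+iy\in\mathbb H:|x-p|<My\},\qquad \Gamma_M^h(p)=\Gamma_M(p)\cap\{y<h\}.
\]
A function has a non-tangential (n.t.) limit at a boundary point if it tends to a finite limit as $z$ tends to the point within each Stolz angle. All questions of measurability below are settled by one observation.
\begin{itemize}
\item[(M)] The set of $p$ such that a non-strict inequality between continuous functions of $(p,z)$ holds for all $z\in\Gamma_M^h(p)$ is closed, because $z\in\Gamma_M^h(p)$ implies $z\in\Gamma_M^h(p')$ for all $p'$ near $p$.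
\end{itemize}
For instance, $p\notin E$ if and only if for all integers $M,n\ge 2$ there is an integer $m$ with $|u(z)-u(z')|\le1/n$ for all $z,z'\in\Gamma_M^{1/m}(p)$; so $E$ is a Borel set, and the same argument applies in $\mathbb D$.
\begin{itemize}
\item[(B1)] (Fatou) The Poisson integral of $b\in L^\infty(\mathbb R)$ has n.t.\ limit $b(p)$ at almost every $p$. A positive harmonic function on $\mathbb D$ has finite radial limits almost everywhere.
\item[(B2)] (Privalov) If a real harmonic function on $\mathbb D$ or $\mathbb H$ has n.t.\ limits on a measurable set $S$, then its conjugate function has n.t.\ limits at almost every point of $S$.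
\item[(B3)] (Lusin--Privalov) A holomorphic function on $\mathbb D$ with n.t.\ limit $0$ on a set of positive measure vanishes identically.
\item[(B4)] A function in the Hardy space $H^1$ has n.t.\ limits almost everywhere. If $g'\in H^1$, then $g$ extends continuously to $\overline{\mathbb D}$, is absolutely continuous on $\mathbb T$, and $\frac{d}{d\theta}g(e^{i\theta})=ie^{i\theta}g'(e^{i\theta})$ almost everywhere, where $g'(e^{i\theta})$ is the n.t.\ limit.
\item[(B5)] A conformal map $\Phi$ of $\mathbb D$ onto a Jordan domain $U$ extends to a homeomorphism of the closures. A Borel set $B\subset\partial U$ has \emph{positive harmonic measure} in $U$ if $|\Phi^{-1}(B)|>0$; this does not depend on $\Phi$. If $\partial U$ is rectifiable, then $\Phi'\in H^1$, and $B$ has positive harmonic measure if and only if it has positive length (F.\ and M.\ Riesz).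
\item[(B6)] (Marcinkiewicz--Zygmund--Spencer--Calder\'on--Stein; see \cite[Ch.~VII]{stein}) Let $u$ be harmonic on $\mathbb H$ and fix $M,h>0$. Then $u$ has an n.t.\ limit at almost every $p$ for which $\iint_{\Gamma_M^h(p)}|\nabla u|^2\,dx\,dy<\infty$.
\item[(B7)] (Lebesgue decomposition) For an increasing homeomorphism $\alpha$ of $\mathbb R$ there is a Borel null set $Z_\alpha$ such that $|\alpha(B)|=\int_B\alpha'$ for every Borel set $B$ disjoint from $Z_\alpha$.
\end{itemize}

\begin{lemma}\label{lem:monotone}
Let $U\subset\mathbb H$ be a Jordan domain and $B\subset\partial U\cap\mathbb R$ a Borel set of positive harmonic measure in $U$. Then $|B|>0$.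
\end{lemma}

\begin{proof}
Suppose $|B|=0$. Take open sets $O_n\supset B$ in $\mathbb R$ with $|O_n|<2^{-n}$, and let $h$ be the Poisson integral of the integrable function $\sum_n 1_{O_n}$. As $z\to p\in B$, the Poisson integral of each $1_{O_n}$ tends to $1$, so $h(z)\to\infty$. With $\Phi$ as in (B5), the positive harmonic function $h\circ\Phi$ tends to $\infty$ at every point of $\Phi^{-1}(B)$, and (B1) gives $|\Phi^{-1}(B)|=0$.
\end{proof}

\begin{lemma}\label{lem:null}
Let $\gamma$ be a real function on an interval, differentiable at every point of a set $B$, with $|\gamma(B)|=0$. Then $\gamma'=0$ almost everywhere on $B$.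
\end{lemma}

\begin{proof}
A point of $B$ with $\gamma'\ne0$ lies in $B_n=\{s\in B:|\gamma(t)-\gamma(s)|\ge|t-s|/n \text{ whenever }|t-s|<1/n\}$ for some $n$. If $I$ is an interval of length less than $1/n$, then $\gamma$ is injective on $B_n\cap I$ with $n$-Lipschitz inverse, so $B_n\cap I$ is a Lipschitz image of a null set. Hence each $B_n$ is null.
\end{proof}

\section{An explicit solution of the Beltrami equation}\label{sec:factor}

The coefficient $ke^{iu}$ is special because $e^{iu}=\overline{q'}/q'$ for a holomorphic function $q$.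

\begin{lemma}\label{lem:factor}
Let $U$ be $\mathbb D$ or $\mathbb H$, let $u$ be real and harmonic on $U$, and let $|k|<1$. Let $F$ be holomorphic on $U$ with $\operatorname{Im}F=-u/2$, let $q$ be a primitive of $e^F$, and put $Q=q+k\bar q$. Then $|\nabla u|=2|F'|$, and $Q$ is a local diffeomorphism with $\mu_Q=ke^{iu}$. If $f$ is a quasiconformal self-map of $U$ with $\mu_f=ke^{iu}$, then $R=Q\circ f^{-1}$ is holomorphic on $U$ with $R'\neq0$, and $f$ is a smooth diffeomorphism.
\end{lemma}

\begin{proof}
The first claim holds because $|\nabla\operatorname{Im}F|=|F'|$. We have $Q_z=q'$, $Q_{\bar z}=k\overline{q'}$ and $\overline{q'}/q'=e^{\bar F-F}=e^{iu}$; the Jacobian of $Q$ is $(1-|k|^2)|q'|^2>0$. Every point has a disk neighborhood $B$ on which $Q$ is a diffeomorphism onto its image, and by (Q1) the map $Q\circ f^{-1}$ is conformal on $f(B)$. So $R$ is holomorphic with $R'\ne0$, and locally $f=R^{-1}\circ Q$ is smooth with nonzero Jacobian.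
\end{proof}

Conversely, every holomorphic $q$ with $q'\ne0$ arises in this way, with $F=\log q'$ and $u=-2\arg q'$. The identity $R\circ f=Q$ has a geometric reading. The map $q$ spreads $U$ over the plane as a Riemann surface; the linear map $w\mapsto w+k\bar w$ deforms this surface; $R$ parametrizes the deformed surface conformally; and $f$ compares the two parametrizations. To make $f$ trivial on $\partial U$ we want a surface that the linear map carries to itself without moving its boundary. After division by $1+k$ the linear map fixes the real line pointwise. Indeed, for $\operatorname{Re}s>0$ put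
\[
A_s(x+iy)=x+isy .
\]
Since $\operatorname{Im}A_s(x+iy)=y\operatorname{Re}s$, this real-linear map is invertible, fixes $\mathbb R$ pointwise and maps each of the two open half-planes onto itself. Moreover
\begin{equation}\label{eq:affine}
\frac{w+k\bar w}{1+k}=A_{s(k)}(w),\qquad s(k)=\frac{1-k}{1+k},\qquad \operatorname{Re}s(k)=\frac{1-|k|^2}{|1+k|^2}\ge\frac1\sigma,\qquad|s(k)|\le\sigma .
\end{equation}
So the surfaces to look at are those whose boundary lies over $\mathbb R$. The simplest is $\mathbb H$ itself: $q(z)=z$, $u=0$, and $f=A_{s(k)}$ is the identity on $\mathbb R$. The next one already has nonconstant $u$.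

\begin{example}\label{ex:slit}
Let $q(z)=z^2$, which maps $\mathbb H$ conformally onto $\Omega=\mathbb C\setminus[0,\infty)$, and let $u=-2\arg q'=-2\arg z$. The map $A=A_{s(k)}$ sends $\Omega$ onto itself, so $f=q^{-1}\circ A\circ q$ is a diffeomorphism of $\mathbb H$, and $\mu_f=k\bar z/z=ke^{iu}$. If $z\to p>0$, then $z^2$, and with it $A(z^2)$, tends to $p^2$ from above the slit, so $f(z)\to p$. If $z\to p<0$, both tend to $p^2$ from below, so again $f(z)\to p$. Also $f(z)\to0$ as $z\to0$ and $f(z)\to\infty$ as $z\to\infty$. Thus $f$ is the identity on $\mathbb R\cup\{\infty\}$, although $u$ turns by $2\pi$ around the origin at every scale. Here $y|\nabla u|=2y/|z|\le2$, with equality on the imaginary axis, and $u$ has an n.t.\ limit at every real point except $0$.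
\end{example}

In Example~\ref{ex:slit} the heuristic of the introduction fails at one point, the tip of the slit. To make it fail almost everywhere we need tips near every point of the boundary at every scale. We therefore replace $[0,\infty)$ by a closed set $K\subset\mathbb R$ and the Riemann map by the universal covering $q$ of $\mathbb C\setminus K$. That $K$ is real will give trivial boundary values; that $K$ has points at all distance scales from each of its points will make $u$ a Bloch function; and $|K|=0$ will exclude n.t.\ limits.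

\section{The counterexample}\label{sec:counter}

\subsection{The set $K$ and the hyperbolic density of its complement}
Let $\mathcal C\subset[0,1]$ be the middle-thirds Cantor set and
\[
K=\bigcup_{n\ge0}3^n\mathcal C\subset[0,\infty).
\]
From $\mathcal C\cap[0,\frac13]=\frac13\mathcal C$ we get $3^{n+1}\mathcal C\cap[0,3^n]=3^n\mathcal C$. So the sets $3^n\mathcal C$ increase, and $K\cap[0,3^n]=3^n\mathcal C$ for all $n\ge0$. Hence $K$ is closed and $|K|=0$. The reason for taking the union is that the next property holds at large scales as well as small ones; for $\mathcal C$ itself it fails when $m\ge2$.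

\begin{lemma}\label{lem:perfect}
For $a\in K$ and $m\in\mathbb Z$ there is $b\in K$ with $3^m/2\le|a-b|\le3^m$.
\end{lemma}

\begin{proof}
Choose $n\ge\max(m,0)$ with $a\in3^n\mathcal C$. At stage $n-m$ of the construction of $3^n\mathcal C$ the intervals have length $3^m$, and $a$ lies in one of them. Both of its endpoints are in $K$; let $b$ be the one farther from $a$.
\end{proof}

Let $\Omega=\mathbb C\setminus K$, a domain since it contains both half-planes and the negative axis, and let $\delta(w)=\operatorname{dist}(w,K)$.

\begin{lemma}\label{lem:density}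
There is $c>0$ such that $c/\delta\le\rho_\Omega\le2/\delta$ on $\Omega$.
\end{lemma}

\begin{proof}
Let $w\in\Omega$ and $\delta=\delta(w)$. The upper bound follows from $B(w,\delta)\subset\Omega$. For the lower bound we compare $\Omega$ with a twice-punctured plane of the right size. Take $a\in K$ with $|w-a|=\delta$, choose $m$ with $\delta\le3^m<3\delta$, and let $b$ be as in Lemma~\ref{lem:perfect}, so that $\delta/2\le|a-b|<3\delta$. Put $t=(w-a)/(b-a)$. Then $\frac13\le|t|\le2$, and $|t-1|=|w-b|/|b-a|\ge\frac13$ because $|w-b|\ge\delta$. Let $c_1>0$ be the minimum of $\rho_{\mathbb C\setminus\{0,1\}}$ on the compact set $\{\frac13\le|t|\le2,\ |t-1|\ge\frac13\}$. Since $\Omega\subset\mathbb C\setminus\{a,b\}$,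
\[
\rho_\Omega(w)\ge\rho_{\mathbb C\setminus\{a,b\}}(w)=\frac{\rho_{\mathbb C\setminus\{0,1\}}(t)}{|b-a|}\ge\frac{c_1}{3\delta}.\qedhere
\]
\end{proof}

Fix a universal covering $q:\mathbb D\to\Omega$. Since $q'\ne0$, there is a holomorphic $\log q'$, and we define the real harmonic function
\[
u=-2\operatorname{Im}\log q' .
\]
By \eqref{eq:density} and the upper bound in Lemma~\ref{lem:density},
\begin{equation}\label{eq:distance}
\delta(q(z))\le(1-|z|^2)|q'(z)|,\qquad z\in\mathbb D .
\end{equation}

\subsection{$u$ is a Bloch function}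
The lower bound for $\rho_\Omega$ says that $q$ is injective on hyperbolic disks of a fixed radius, and on such a disk the coefficient bound controls $q''/q'$. Fix $z\in\mathbb D$ and put $\tau(\zeta)=\frac{\zeta+z}{1+\bar z\zeta}$, $g=q\circ\tau$, $w=g(0)$, $\delta=\delta(w)$. Then $g$ is again a universal covering, so $|g'(0)|=2/\rho_\Omega(w)\le2\delta/c$. On the simply connected set $B(w,\delta)\subset\Omega$ there is a branch $\psi$ of $g^{-1}$ with $\psi(w)=0$. It is univalent and $|\psi'(w)|\ge c/(2\delta)$, so by Koebe's theorem its image contains $B(0,r)$ with $r=c/8$. Since $g\circ\psi$ is the identity, $g$ is injective on the image of $\psi$. The function $(g(r\zeta)-g(0))/(rg'(0))$ is therefore univalent on $\mathbb D$, with second coefficient $rg''(0)/(2g'(0))$, and so $|g''(0)/g'(0)|\le4/r=32/c$. As $\tau'(0)=1-|z|^2$ and $\tau''(0)/\tau'(0)=-2\bar z$, we have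
\[
\frac{g''(0)}{g'(0)}=(1-|z|^2)\frac{q''(z)}{q'(z)}-2\bar z,
\qquad\text{hence}\qquad
(1-|z|^2)|\nabla u(z)|=2(1-|z|^2)\Big|\frac{q''(z)}{q'(z)}\Big|\le4+\frac{64}{c}.
\]

\subsection{The map $f$}
Let $0<|k|<1$, $s=s(k)$ and $A=A_s$. Since $q$ is not injective, $q^{-1}\circ A\circ q$ has to be replaced by a lift of $A\circ q$, and among the lifts we must single out the one that moves points a bounded hyperbolic distance. We obtain it by lifting a homotopy from the identity. For $0\le t\le1$ let $s_t=1-t+ts$; then $\operatorname{Re}s_t\ge s_*:=\min(1,\operatorname{Re}s)>0$. Because $K\subset\mathbb R$, each $A_{s_t}$ is a homeomorphism of $\Omega$ onto itself, and $A_{s_0}$ is the identity. Lift the homotopy $A_{s_t}\circ q$ to maps $f_t:\mathbb D\to\mathbb D$ with $q\circ f_t=A_{s_t}\circ q$ and $f_0=\mathrm{id}$, and put $f=f_1$.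

\emph{$f$ is a homeomorphism.} Fix $z_0\in\mathbb D$. Since $A^{-1}(q(f(z_0)))=q(z_0)$, there is a lift $g$ of $A^{-1}\circ q$ with $g(f(z_0))=z_0$. Then $q\circ g\circ f=A^{-1}\circ q\circ f=q$ and $q\circ f\circ g=A\circ q\circ g=q$. So $g\circ f$ and $f\circ g$ are lifts of $q$ that fix $z_0$ and $f(z_0)$, respectively, and by uniqueness of lifts both are the identity.

\emph{Beltrami coefficient.} By \eqref{eq:affine}, $q\circ f=(q+k\bar q)/(1+k)$. Locally $f$ is this local diffeomorphism followed by a holomorphic branch of $q^{-1}$. So $f$ is a diffeomorphism with $\mu_f=k\overline{q'}/q'=ke^{iu}$, and it is quasiconformal.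

\emph{Boundary values.} Let $z\in\mathbb D$ and $q(z)=x+iy$. If $y=0$ the path $t\mapsto A_{s_t}(x+iy)$ is constant. Otherwise it has speed $|s-1||y|$ and stays at distance at least $s_*|y|$ from $\mathbb R\supset K$, so by $\rho_\Omega\le2/\delta$ its hyperbolic length is at most $2|s-1|/s_*$. Its lift $t\mapsto f_t(z)$ joins $z$ to $f(z)$ and has the same length. Thus the hyperbolic distance from $z$ to $f(z)$ is bounded independently of $z$. The Euclidean diameter of a hyperbolic disk of fixed radius tends to $0$ as its center tends to $\mathbb T$, so $|f(z)-z|\to0$ as $|z|\to1$, and $f$ extends to $\mathbb T$ as the identity.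

\subsection{$u$ has n.t.\ limits almost nowhere}
If $q'$ were bounded in Stolz angles over a set of positive measure, then by \eqref{eq:distance} the boundary values of $q$ there would lie in the null set $K$, and the boundary derivative of $q$ would vanish on a set of positive measure. To speak of a boundary derivative we pass to a subdomain on which $q'$ is bounded.

Suppose $|\mathbb T\setminus E|>0$. By (B2), $\log q'$, and hence $q'$, has n.t.\ limits on a set $S$ with $|S|>0$. For $\zeta\in\mathbb T$ let $\Lambda_\zeta$ be the interior of the convex hull of $\{\zeta\}\cup\{|z|\le\frac12\}$. Near $\zeta$ it is a sector of half-angle $\pi/6$ about the radius, hence lies in a Stolz angle, and $\overline{\Lambda_\zeta}\setminus\{\zeta\}\subset\mathbb D$; so $q'$ is bounded on $\Lambda_\zeta$ for $\zeta\in S$. The sets $\{\zeta\in\mathbb T:|q'|\le M\text{ on }\Lambda_\zeta\}$, $M=1,2,\dots$, are closed as in (M) and cover $S$. One of them, $S'$, has positive measure, and $|q'|\le M$ on $W=\bigcup_{\zeta\in S'}\Lambda_\zeta$. In polar coordinates $\Lambda_1=\{r<r_0(\theta)\}$,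 where $r_0(\theta)=1/(2\cos(\frac\pi3-|\theta|))$ for $|\theta|\le\frac\pi3$ and $r_0=\frac12$ for $\frac\pi3\le|\theta|\le\pi$. This function is Lipschitz and equals $1$ only at $\theta=0$. Hence $W=\{r<r_W(\theta)\}$, where $r_W(\theta)=\max_{\zeta\in S'}r_0(\theta-\arg\zeta)$ is Lipschitz and equals $1$ exactly on $S'$. So $W$ is a Jordan domain with rectifiable boundary and $S'\subset\partial W$.

Let $\Phi:\mathbb D\to W$ be conformal. By (B5), $\Phi'\in H^1$ and $S''=\Phi^{-1}(S')$ has positive measure. Put $g=q\circ\Phi$. Then $g'=(q'\circ\Phi)\,\Phi'\in H^1$, since the first factor is bounded, and (B4) applies to $g$. Let $\xi\in S''$ and $\zeta=\Phi(\xi)$. For $0<r<1$ the point $r\zeta$ lies in $\Lambda_\zeta\subset W$, and $q(r\zeta)=g(\Phi^{-1}(r\zeta))\to g(\xi)$ as $r\to1$. By \eqref{eq:distance}, $\delta(q(r\zeta))\le M(1-r^2)\to0$, and $K$ is closed, so $g(\xi)\in K$. Thus on $S''$ the function $\operatorname{Im}g(e^{i\theta})$ takes values in $\{0\}$ and $\operatorname{Re}g(e^{i\theta})$ takes values in $K$. This is where $|K|=0$ is used: by Lemma~\ref{lem:null}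 both functions have zero derivative almost everywhere on $S''$. By (B4), $g'$ has n.t.\ limit $0$ almost everywhere on $S''$, and by (B3), $g'\equiv0$. But $q'$ and $\Phi'$ have no zeros. This contradiction completes the proof of Theorem~\ref{thm:counter}. \qed

\begin{remark}
Counting infinite n.t.\ limits as limits changes nothing. If $u\to\pm\infty$ non-tangentially on a set of positive measure, then the zero-free function $e^{\mp i\log q'}$, of modulus $e^{\mp u/2}$, has n.t.\ limit $0$ there, which contradicts (B3).
\end{remark}

\section{Reduction to the half-plane and the proof of (a)}\label{sec:half}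

From now on $u$, $k$ and $f$ are as in Theorem~\ref{thm:positive}.

\subsection{Part (c) from parts (a) and (b)}
Under the hypothesis of (c) the condition in (b) holds at every $\zeta\in\mathbb T$. So $E\subset\{f'=0\}$ by (b) and $\{f'=0\}\subset E$ by (a), both up to null sets. Applying (B7) to the lift $\alpha$ of $f|_{\mathbb T}$ gives a null set $Z\subset\mathbb T$ such that $E_0=E\setminus Z$ satisfies $|E_0|=|E|$ and $|f(E_0)|=\int_{E_0}f'=0$.

\subsection{Passage to $\mathbb H$}
The proof of (b) rescales around boundary points, which is simplest in $\mathbb H$. Post-composing $f$ with a rotation changes neither $\mu_f$ nor $f'$, so we may assume $f(1)=1$. Let $T(z)=\frac{z-i}{z+i}$, which maps $\mathbb H$ onto $\mathbb D$ and $\infty$ to $1$, and let $\tilde f=T^{-1}\circ f\circ T$, which fixes $\infty$. By the chain rule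
\[
\mu_{\tilde f}=(\mu_f\circ T)\,\overline{T'}/T'=ke^{i\tilde u},\qquad\tilde u=u\circ T-2\arg T' .
\]
Since $T'=2i/(z+i)^2$, the function $\arg T'$ is harmonic on $\{y>-1\}$. Near $p\in\mathbb R$ the map $T$ is conformal, so each Stolz angle at $p$ is mapped, near the vertex, into a Stolz angle at $T(p)$, and conversely; hence $\tilde u$ has an n.t.\ limit at $p$ if and only if $u$ has one at $T(p)$. Since $T$ is a hyperbolic isometry, $|T'|/(1-|T|^2)=1/(2y)$, so $2y|\nabla(u\circ T)|=\big((1-|\cdot|^2)|\nabla u|\big)\circ T$; and $y|\nabla\arg T'|\to0$ as $z\to p$. Thus the condition in (b) becomes $\limsup_{z\to p}y|\nabla\tilde u|<2$. Finally $T:\mathbb R\to\mathbb T\setminus\{1\}$ is a diffeomorphism, so null sets and the sets where the boundary derivative is zero or positive correspond.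

We drop the tildes: $u$ is harmonic on $\mathbb H$, $f$ is a quasiconformal self-map of $\mathbb H$ with $f(\infty)=\infty$ and $\mu_f=ke^{iu}$, $f'$ is the derivative of the increasing function $f|_{\mathbb R}$, and $E\subset\mathbb R$. Let $F,q,Q,R$ be as in Lemma~\ref{lem:factor}.

\subsection{Proof of (a)}
Where $u$ has n.t.\ limits, $q'$ is almost constant on a union of cones, so $Q$ is bi-Lipschitz there. All the distortion in $f=R^{-1}\circ Q$ then comes from a conformal map, which preserves harmonic measure.

It suffices to show that $|f(S)|>0$ for every Borel set $S\subset\mathbb R\setminus E$ with $|S|>0$. Indeed, if $f'=0$ on a Borel subset of $\mathbb R\setminus E$ of positive measure, then removing from it the null set $Z_f$ of (B7) leaves a set $S$ with $|S|>0$ and $|f(S)|=\int_Sf'=0$.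

By (B2), $F$ has n.t.\ limits at almost every point of $S$. For each such point $p$ there are a Gaussian rational $b$ and $h\in\{1,\frac12,\frac13,\dots\}$ with $|F-b|\le0.09$ on $\Gamma_1^h(p)$. For fixed $b$ and $h$ the set of $p$ with this property is closed by (M), so for some $b$ and $h$ it meets $S$ in a set of positive measure. Choose in this intersection a compact set $S'$ with $|S'|>0$ and $\operatorname{diam}S'<h$. With $d(x)=\operatorname{dist}(x,S')$,
\[
|e^{F-b}-1|\le e^{0.09}-1<\tfrac1{10}\quad\text{on}\quad W=\bigcup_{p\in S'}\Gamma_1^h(p)=\{x+iy:d(x)<y<h\}.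
\]
Since $\operatorname{diam}S'<h$, the set $\{d<h\}$ is an interval, and $W$ is the region over it between the graph of the $1$-Lipschitz function $d$ and the line $y=h$. It is a Jordan domain with rectifiable boundary, and $S'\subset\partial W$.

Any two points $z=x+iy$, $z'=x'+iy'$ of $W$ are joined in $W$ by a path of length at most $2|z-z'|$. To see this, let $y\le y'$, let $I$ be the closed interval with endpoints $x,x'$, choose $h'<h$ larger than $y'$ and than $\max_Id$, and put
\[
\gamma(s)=\min\big(y+|s-x|,\ y'+|s-x'|,\ h'\big),\qquad s\in I .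
\]
The graph of $\gamma$ lies in $W$, because $d(s)\le d(x)+|s-x|<y+|s-x|$, $d(s)\le d(x')+|s-x'|<y'+|s-x'|$ and $d(s)<h'$. It starts at $z$, since $\gamma(x)=y$, and ends at $x'+i\gamma(x')$ with $y\le\gamma(x')\le y'$; from there move vertically up to $z'$. As $\gamma$ is $1$-Lipschitz, the total length is at most $\sqrt2\,|x-x'|+|y-y'|\le\sqrt3\,|z-z'|$.

Integrating $e^{F-b}-1$ along this path gives $|e^{-b}(q(z)-q(z'))-(z-z')|\le\frac15|z-z'|$. So $q$ is bi-Lipschitz on $W$ and extends to a bi-Lipschitz map on $\overline W$, and the same holds for $Q$, which is $q$ followed by an invertible linear map. Hence $Q(W)$ is a Jordan domain with rectifiable boundary $Q(\partial W)$, and $Q(S')$ has positive length; by (B5) it has positive harmonic measure in $Q(W)$. The set $f(W)$ is a Jordan domain by (Q2), and $R=Q\circ f^{-1}$ maps it conformally onto $Q(W)$, extending to a homeomorphism of the closures that takes $f(S')$ to $Q(S')$. So $f(S')$ has positive harmonic measure in $f(W)\subset\mathbb H$, and $|f(S')|>0$ by Lemma~\ref{lem:monotone}. \qed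

\section{Rigidity and blow-up}\label{sec:blowup}

To prove (b) we must show that $u$ has n.t.\ limits at almost every point $p$ where $0<f'(p)<\infty$ and $\limsup_{z\to p}y|\nabla u|<2$. At such a point the rescalings of $f|_{\mathbb R}$ converge to the identity. The first step is therefore to find all solutions that are the identity on $\mathbb R$.

\begin{lemma}[Rigidity]\label{lem:rigid}
Let $u_0$ be harmonic on $\mathbb H$ with $y|\nabla u_0|\le2\beta$, where $0\le\beta<1$. Let $0<|k|<1$, and let $f_0$ be a quasiconformal self-map of $\mathbb H$ with $\mu_{f_0}=ke^{iu_0}$ that is the identity on $\mathbb R\cup\{\infty\}$. Then $u_0$ is constant.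
\end{lemma}

\begin{proof}
Let $F_0,q_0,Q_0,R_0$ be as in Lemma~\ref{lem:factor}. If these functions extend to $\mathbb R$, the hypothesis reads $R_0-q_0=k\overline{q_0}$ on $\mathbb R$. The left side is holomorphic above $\mathbb R$, and the right side is the boundary value of a function holomorphic below $\mathbb R$, so the two glue to an entire function. The bound $\beta<1$ gives both the extension and subquadratic growth.

Since $|F_0'|\le\beta/y$, integration along a geodesic gives $|F_0(z)-F_0(i)|\le\beta\,d_{\mathbb H}(i,z)$, and $e^{d_{\mathbb H}(i,z)}\le2\cosh d_{\mathbb H}(i,z)=(|z|^2+1)/y$. Hence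
\[
|q_0'(z)|\le C\Big(\frac{|z|^2+1}{y}\Big)^{\beta}.
\]
On bounded sets $|q_0'|\le Cy^{-\beta}$, so $q_0(x+iy)=q_0(x+i)-i\int_y^1q_0'(x+it)\,dt$ extends continuously to $y=0$ by dominated convergence. For $|z|\le r$, $r\ge1$, integrate $q_0'$ along $i\to ir\to x+ir\to x+iy$. On the first segment $|q_0'(it)|\le C(2t)^\beta$; on the second $|q_0'|\le C(3r)^\beta$; both have length at most $r$. The third contributes at most $C\int_0^r(3r^2/t)^\beta\,dt=C3^\beta r^{1+\beta}/(1-\beta)$. So $|q_0(z)|\le C(1+|z|)^{1+\beta}$ on $\overline{\mathbb H}$, and the same holds for $Q_0$.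

Extend $f_0^{-1}$ to $\mathbb C$ by (Q2). It is the identity on $\mathbb R$, so (Q3) gives $|f_0^{-1}(w)|\le C|f_0^{-1}(|w|)|=C|w|$. Therefore $R_0=Q_0\circ f_0^{-1}$ is continuous on $\overline{\mathbb H}$, satisfies $|R_0(w)|\le C(1+|w|)^{1+\beta}$, and equals $q_0+k\overline{q_0}$ on $\mathbb R$. The function equal to $R_0(z)-q_0(z)$ for $\operatorname{Im}z\ge0$ and to $k\overline{q_0(\bar z)}$ for $\operatorname{Im}z\le0$ is well defined, continuous on $\mathbb C$ and holomorphic off $\mathbb R$, hence entire by Morera's theorem. It is $O(|z|^{1+\beta})$ at infinity with $1+\beta<2$, so by the Cauchy estimates it is a polynomial of degree at most one. Since $k\ne0$, so is $q_0$. Thus $e^{F_0}=q_0'$ is constant, and so are $F_0$ and $u_0$.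
\end{proof}

Example~\ref{ex:slit} shows that the lemma fails for $\beta=1$. This is the origin of the constant $2$ in $\mathbb H$, that is, of $4$ in $\mathbb D$. The example does not show that $4$ is optimal in Theorem~\ref{thm:positive}, since there $E$ is a single point.

Let $P=\log R'$ be a holomorphic branch on $\mathbb H$.

\begin{lemma}[Blow-up]\label{lem:blowup}
Let $f|_{\mathbb R}$ have derivative $\lambda\in(0,\infty)$ at $p$, and let $\limsup_{z\to p}y|\nabla u(z)|<2$. Then for every $M>0$:
\begin{itemize}
\item[(i)] $y|\nabla u(z)|\to0$ and $f_x(z)\to\lambda$ as $z\to p$ in $\Gamma_M(p)$;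
\item[(ii)] $\operatorname{Im}w\,|P'(w)|\to0$ as $w\to f(p)$ in $\Gamma_M(f(p))$;
\item[(iii)] $\limsup|f(z)-f(p)|/y\le\lambda(M+\sigma)$ and $\liminf\operatorname{Im}f(z)/y\ge\lambda/\sigma$ as $z\to p$ in $\Gamma_M(p)$.
\end{itemize}
\end{lemma}

\begin{proof}
Let $y_n\to0^+$ be any sequence. For $\zeta\in\mathbb H$, with $\xi=\operatorname{Re}\zeta$, put
\[
f_n(\zeta)=\frac{f(p+y_n\zeta)-f(p)}{\lambda y_n}.
\]
The values $F(p+iy_n)$ need not be bounded, so $F$ has to be renormalized; to keep the relation between $q$ and $Q$ we may multiply $q'$ only by real constants. Choose $m_n\in\mathbb Z$ with $u(p+iy_n)-2\pi m_n\in[0,2\pi)$ and set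
\[
F_n(\zeta)=F(p+y_n\zeta)-\operatorname{Re}F(p+iy_n)+i\pi m_n,\qquad q_n(\zeta)=\int_i^\zeta e^{F_n},\qquad Q_n=q_n+k\overline{q_n}.
\]
Then $|F_n(i)|\le\pi$, and $q_n'(\zeta)=c_nq'(p+y_n\zeta)$ with $c_n=(-1)^{m_n}e^{-\operatorname{Re}F(p+iy_n)}$ real and nonzero. Consequently $Q_n(\zeta)=\frac{c_n}{y_n}\big(Q(p+y_n\zeta)-Q(p+iy_n)\big)$, and $R_n=Q_n\circ f_n^{-1}$ is the holomorphic function
\[
R_n(\omega)=\frac{c_n}{y_n}\big(R(f(p)+\lambda y_n\omega)-Q(p+iy_n)\big).
\]
The quantities in the lemma are read off from
\begin{equation}\label{eq:rescale}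
F_n'(\zeta)=y_nF'(p+y_n\zeta),\quad\lambda\,\partial_\xi f_n(\zeta)=f_x(p+y_n\zeta),\quad\frac{R_n''}{R_n'}(\omega)=\lambda y_nP'(f(p)+\lambda y_n\omega).
\end{equation}

Let $\beta=\limsup_{z\to p}y|F'(z)|<1$. By \eqref{eq:rescale}, $\operatorname{Im}\zeta\,|F_n'(\zeta)|$ is the value of $y|F'|$ at $p+y_n\zeta$, so its upper limit is at most $\beta$, uniformly on bounded sets. By Montel's theorem a subsequence of $F_n$ converges locally uniformly to a holomorphic $F_0$ with $\operatorname{Im}\zeta\,|F_0'(\zeta)|\le\beta$. Then $q_n\to q_0=\int_i^\zeta e^{F_0}$ and $Q_n\to Q_0=q_0+k\overline{q_0}$ locally uniformly with all derivatives. Put $u_0=-2\operatorname{Im}F_0$.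

The maps $f_n$, extended by reflection, are $\sigma$-quasiconformal self-maps of $\mathbb C$ with $f_n(0)=0$, and $f_n(t)\to t$ for each real $t$ because $f'(p)=\lambda$. By (Q4), along a further subsequence $f_n\to f_0$ and $f_n^{-1}\to f_0^{-1}$ locally uniformly, where $f_0$ is quasiconformal, is the identity on $\mathbb R$, and maps $\mathbb H$ onto itself. For a compact $L\subset\mathbb H$ the sets $f_n^{-1}(L)$ stay in a compact subset of $\mathbb H$, so $R_n\to R_0:=Q_0\circ f_0^{-1}$ locally uniformly on $\mathbb H$. Thus $R_0$ is holomorphic, and it is locally injective because $Q_0$ is. Locally $f_0=R_0^{-1}\circ Q_0$, so $\mu_{f_0}=\mu_{Q_0}=ke^{iu_0}$. By Lemma~\ref{lem:rigid}, $u_0$ is constant, and so is $F_0$.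

Let $k_0=ke^{iu_0}$ and $s_0=s(k_0)$; note $|k_0|=|k|$. The maps $f_0$ and $A_{s_0}$ have the same Beltrami coefficient $k_0$ and are the identity on $\mathbb R$, so by (Q1) they differ by a conformal self-map of $\mathbb H$ that fixes $\mathbb R$ pointwise; hence $f_0=A_{s_0}$. As $Q_0$ and $f_0^{-1}$ are real-affine and $R_0$ is holomorphic, $R_0''=0$ and $R_0'$ is a nonzero constant. Therefore, locally uniformly on $\mathbb H$,
\[
F_n'\to0,\qquad\frac{R_n''}{R_n'}\to0,\qquad\partial_\xi f_n=\frac{\partial_\xi Q_n}{R_n'\circ f_n}\to\frac{\partial_\xi Q_0}{R_0'\circ f_0}=\partial_\xi f_0=1 .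
\]

Now let $z_n\to p$ in $\Gamma_M(p)$ and take $y_n=\operatorname{Im}z_n$. Then $z_n=p+y_n\zeta_n$ with $\zeta_n=\xi_n+i$, $|\xi_n|<M$, in a compact subset of $\mathbb H$. Along the subsequence, \eqref{eq:rescale} gives $y_n|F'(z_n)|\to0$ and $f_x(z_n)\to\lambda$, and $(f(z_n)-f(p))/(\lambda y_n)=f_n(\zeta_n)$ differs by $o(1)$ from $\xi_n+is_0$, which by \eqref{eq:affine} has modulus at most $M+\sigma$ and imaginary part at least $1/\sigma$. Since every sequence $z_n$ has such a subsequence, (i) and (iii) follow. For (ii), let $w_n\to f(p)$ in $\Gamma_M(f(p))$ and take $y_n=\operatorname{Im}w_n/\lambda$. Then $w_n=f(p)+\lambda y_n\omega_n$ with $\operatorname{Im}\omega_n=1$, $|\operatorname{Re}\omega_n|<M$, and $\operatorname{Im}w_n\,P'(w_n)=(R_n''/R_n')(\omega_n)\to0$ along a subsequence.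
\end{proof}

The hypothesis $\limsup y|\nabla u|<2$ enters the proof of Theorem~\ref{thm:positive} only through this lemma.

\section{Proof of (b)}\label{sec:b}

\subsection{The idea}
Lemma~\ref{lem:blowup}(i) is not enough for (B6): in $\iint_\Gamma|\nabla u|^2=\iint_\Gamma(y|\nabla u|)^2y^{-2}\,dx\,dy$ the measure $y^{-2}dx\,dy$ has infinite mass on a cone. We need a square-summable version of (i), and we get it from an identity. Let $\Psi(t)=\log(1+ke^{it})$, principal branch, a smooth $2\pi$-periodic function on $\mathbb R$. Differentiating $R\circ f=Q$ in $x$ gives $(R'\circ f)f_x=q'+k\overline{q'}=q'(1+ke^{iu})$. So $f_x\ne0$, and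
\begin{equation}\label{eq:log}
\log f_x=F+\Psi(u)-P\circ f
\end{equation}
defines a smooth branch of $\log f_x$ on $\mathbb H$. We have $\Psi'(t)=ike^{it}/(1+ke^{it})$ and
\begin{equation}\label{eq:psi}
\Psi''(t)=-\frac{ke^{it}}{(1+ke^{it})^2},\qquad|\Psi''|^2\ge c_k:=\frac{|k|^2}{(1+|k|)^4}>0 .
\end{equation}
Since $u$ is harmonic, $\Delta\Psi(u)=\Psi''(u)|\nabla u|^2$. If $\log f_x$ and $P\circ f$ were harmonic, \eqref{eq:log} would make $\Psi(u)$ harmonic and force $\nabla u=0$. Neither is: $f$ is far from conformal, since $|\mu_f|=|k|$. We replace $f_x$ by a positive harmonic function $V$ with the same n.t.\ limits, and $f$ by a map $G$ with the same boundary values on a set of positive measure whose defect from conformality is square-summable over scales. By Lemma~\ref{lem:blowup} these replacements change \eqref{eq:log} by a function $D$ that is uniformly small on a union of cones. Nothing is known about the derivatives of $D$ at first; they are recovered from Green's formula with the weight $y$. One more difficulty remains. The function $\Psi''$ has mean zero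 over a period, so neither it nor any fixed real-linear functional of it has a sign, and integrating $\Delta D$ against $y$ does not bound $\iint y|\nabla u|^2$. We integrate against $y\,\overline{\Psi''(u)}$ instead.

Below, $C$ denotes a constant that depends only on $k$ and may change from line to line; $\kappa\in(0,\frac12)$ is the absolute constant of Lemma~\ref{lem:G}; and $\eta\in(0,1)$ is a small number depending only on $k$, fixed at the end.

\subsection{An almost conformal extension}
Fix an even $\varphi\in C_c^\infty(-1,1)$ with $\varphi\ge0$, $\int\varphi=1$. For $\psi\in C_c^\infty(-1,1)$, possibly complex, write $\psi_y(t)=y^{-1}\psi(t/y)$ and $\psi^*(t)=t\psi(t)$.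

\begin{lemma}\label{lem:G}
There is an absolute constant $\kappa\in(0,\frac12)$ with the following property. Let $g:\mathbb R\to\mathbb R$ be Lipschitz with $|g'-1|\le\kappa$ almost everywhere and $g'=1$ outside an interval of length $\ell_1$. Put $v(x,y)=(g'*\varphi_y)(x)$ and
\[
G(x+iy)=(g*\varphi_y)(x)+iy\,v(x,y),
\]
and let $V$ be the Poisson integral of $g'$. Then $G:\mathbb H\to\mathbb H$ is smooth and:
\begin{itemize}
\item[(G1)] $G$ is injective, $\frac12\le|G_z|\le2$, the Jacobian of $G$ lies in $(0,2]$, and $G(B(z,r))\supset B(G(z),0.9r)$ whenever $B(z,r)\subset\mathbb H$;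
\item[(G2)] $y/2\le\operatorname{Im}G\le2y$, and $|\operatorname{Re}G(z)-g(p)|\le3y$ for $z\in\Gamma_1(p)$;
\item[(G3)] $\frac12\le V\le2$, and with $a=|G_{\bar z}|+y|G_{z\bar z}|$,
\[
\iint_{\mathbb H}\Big(\frac{a^2}{y}+y|\nabla V|^2\Big)dx\,dy\le C\ell_1 .
\]
\end{itemize}
\end{lemma}

\begin{proof}
Put $L_\psi(x,y)=(g'*\psi_y)(x)$, so $v=L_\varphi$. From $y\,\partial_t\psi_y=(\psi')_y$ and $y\,\partial_y\psi_y=-((\psi^*)')_y$ we get
\begin{equation}\label{eq:L}
y\,\partial_xL_\psi=L_{\psi'},\qquad y\,\partial_yL_\psi=-L_{(\psi^*)'} .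
\end{equation}
Also $\partial_x(g*\varphi_y)=v$ and $\partial_y\int g(x-yt)\varphi(t)\,dt=-L_{\varphi^*}$. Hence $G_x=v+iL_{\varphi'}$ and $G_y=-L_{\varphi^*}+iv-iL_{(\varphi^*)'}$, and so
\[
G_{\bar z}=L_{\psi_0},\qquad G_z-v=L_{\psi_1},\qquad yG_{z\bar z}=y\,\partial_zL_{\psi_0}=L_{\psi_2},
\]
where $\psi_0=\frac12(i\varphi'-i\varphi^*+(\varphi^*)')$, $\psi_1=\frac12(i\varphi'+i\varphi^*-(\varphi^*)')$ and $\psi_2=\frac12(\psi_0'+i(\psi_0^*)')$. Each $\psi_j$ has integral zero; for $\varphi^*$ this uses that $\varphi$ is even. With $b=g'-1$ we therefore have $L_{\psi_j}=b*(\psi_j)_y$ and $|L_{\psi_j}|\le\kappa\|\psi_j\|_1$.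

Since $|v-1|\le\kappa$, we can fix $\kappa$ so that $|G_z-1|+|G_{\bar z}|\le\frac1{10}$. This bounds every directional derivative of $G-\mathrm{id}$, and $\mathbb H$ is convex, so $G-\mathrm{id}$ is $\frac1{10}$-Lipschitz. Injectivity and the bounds for $|G_z|$ and the Jacobian $|G_z|^2-|G_{\bar z}|^2$ follow. If $|w-G(z)|\le0.9r'$ with $r'<r$, then $z'\mapsto z'-G(z')+w$ is a contraction that maps the closed disk of radius $r'$ about $z$ into itself, because it sends $z$ to a point at distance at most $0.9r'$ from $z$; its fixed point is a preimage of $w$. This proves (G1).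

For (G2), $\operatorname{Im}G=yv$ with $|v-1|\le\kappa$; and if $|x-p|<y$, $|t|<1$, then $|g(x-yt)-g(p)|\le(1+\kappa)2y\le3y$.

For (G3), $|V-1|\le\kappa$, and $\|b\|_2^2\le\ell_1$. Let $\hat b(\omega)=\int b(x)e^{-2\pi ix\omega}dx$. By Plancherel's theorem,
\[
\iint_{\mathbb H}|b*\psi_y|^2\,\frac{dx\,dy}{y}=\int_{\mathbb R}|\hat b(\omega)|^2\int_0^\infty|\hat\psi(y\omega)|^2\frac{dy}{y}\,d\omega\le\|b\|_2^2\int_{\mathbb R}|\hat\psi(t)|^2\frac{dt}{|t|},
\]
and the last integral is finite for $\psi=\psi_0,\psi_2$, because $\hat\psi$ is a Schwartz function with $\hat\psi(0)=0$. The function $V-1$ is the Poisson integral of $b$, with Fourier transform $\hat b(\omega)e^{-2\pi|\omega|y}$ in $x$, so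
\[
\iint_{\mathbb H}y|\nabla V|^2=\int_{\mathbb R}|\hat b(\omega)|^2\int_0^\infty2(2\pi\omega)^2y\,e^{-4\pi|\omega|y}\,dy\,d\omega=\tfrac12\|b\|_2^2 .\qedhere
\]
\end{proof}

\subsection{Reductions}
Suppose (b) fails. The set of $p$ with $\limsup_{z\to p}y|\nabla u|<2$ is open, so there is a measurable $S_0\subset E$ with $|S_0|>0$ at each point of which Lemma~\ref{lem:blowup} applies with $\lambda=f'(p)$. We shall show that $u$ has n.t.\ limits almost everywhere on a subset of $S_0$ of positive measure, a contradiction.

\emph{Scaling.} The intervals $((1-\kappa)\lambda_0,(1+\kappa)\lambda_0)$ with $\lambda_0>0$ rational cover $(0,\infty)$, so for some $\lambda_0$ the values of $f'$ lie in this interval on a subset of $S_0$ of positive measure. Shrink $S_0$ to it and replace $f$ by $f/\lambda_0$, which has the same Beltrami coefficient; $R$ and $P$ now refer to the new map. Then $|f'-1|<\kappa$ on $S_0$.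

\emph{The branch.} Let $p\in S_0$. By Lemma~\ref{lem:blowup}(i), $\operatorname{Re}f_x>0$ on $\Gamma_M^h(p)$ for small $h$. On this connected set the branch \eqref{eq:log} differs from the principal logarithm by a constant $2\pi ij(p)$, $j(p)\in\mathbb Z$, which does not depend on $M$ because all the cones contain a vertical segment ending at $p$. The function $j(p)=\lim_{y\to0}\operatorname{Im}\log f_x(p+iy)/2\pi$ is measurable. Shrink $S_0$ so that $j$ is constant and replace $P$ by $P+2\pi ij$. Then $\log f_x\to\log f'(p)$ non-tangentially at every $p\in S_0$.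

\emph{A bi-Lipschitz substitute for $f|_{\mathbb R}$.} The closed sets $\{p:|f(t)-f(p)-(t-p)|\le\kappa|t-p|\text{ for }|t-p|\le1/n\}$ increase with $n$ and cover $S_0$. So there are $n$ and a compact $S_1\subset S_0$ in the $n$th set with $|S_1|>0$ and $\ell_1:=\operatorname{diam}S_1<1/n$. The difference quotients of $f$ between points of $S_1$ lie in $[1-\kappa,1+\kappa]$. Let $g=f$ on $S_1$, let $g$ be linear on the closure of each bounded component of $\mathbb R\setminus S_1$, and of slope $1$ on the closure of each unbounded component. All difference quotients of $g$ lie in $[1-\kappa,1+\kappa]$: if $[s,t]$ misses $S_1$ then $g$ is linear on it, and otherwise we split $[s,t]$ at the first and the last point of $S_1$ in it. So Lemma~\ref{lem:G} applies to $g$; let $G,V,a$ be as there. At a non-isolated point of $S_1$ where $g$ is differentiable, $g'=f'$, because $g=f$ on $S_1$. Hence $g'=f'$ almost everywhere on $S_1$, and by (B1),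
\begin{equation}\label{eq:Vf}
\log V-\log f_x\to0\quad\text{non-tangentially at almost every point of }S_1 .
\end{equation}

\subsection{The small function $D$}
Let $C_0=5\sigma$ and $M=2C_0^2$. For $h>0$ let $S(h)$ be the set of $p\in S_1$ such that, for all $z\in\Gamma_1^{2h}(p)$ and $w\in\Gamma_M^{Mh}(f(p))$,
\begin{equation}\label{eq:uniform}
|\log V(z)-\log f_x(z)|\le\eta,\quad|f(z)-f(p)|\le C_0y,\quad\operatorname{Im}f(z)\ge\frac{y}{C_0},\quad\operatorname{Im}w\,|P'(w)|\le\eta .
\end{equation}
These sets are compact by (M) and increase as $h$ decreases. They cover almost all of $S_1$, by \eqref{eq:Vf} and Lemma~\ref{lem:blowup}(ii), (iii), since $\frac12<f'(p)<2$ gives $f'(p)(1+\sigma)<C_0$ and $f'(p)/\sigma>1/C_0$. Fix $h$ such that $S=S(h)$ has positive measure, and put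
\[
d(x)=\operatorname{dist}(x,S),\qquad W=\bigcup_{p\in S}\Gamma_1^{2h}(p)=\{x+iy:d(x)<y<2h\},\qquad\ell=\ell_1+2h .
\]

Let $z\in\Gamma_1^{2h}(p)$, $p\in S$. By \eqref{eq:uniform}, by (G2) and by $g(p)=f(p)$, both $f(z)$ and $G(z)$ lie in the convex set $U=\{w:|w-f(p)|\le C_0y,\ \operatorname{Im}w\ge y/C_0\}$. For $w\in U$ we have $|\operatorname{Re}w-f(p)|\le C_0^2\operatorname{Im}w$ and $\operatorname{Im}w<2C_0h$, so $U\subset\Gamma_M^{Mh}(f(p))$ and $|P'|\le C_0\eta/y$ on $U$. The segment from $f(z)$ to $G(z)$ has length at most $2C_0y$. Therefore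
\begin{equation}\label{eq:PG}
|P\circ G-P\circ f|\le2C_0^2\eta,\qquad y\,|P'\circ G|\le C_0\eta\qquad\text{on }W .
\end{equation}
Define the smooth function
\[
D=P\circ G+\log V-F-\Psi(u).
\]
By \eqref{eq:log}, $D=(P\circ G-P\circ f)+(\log V-\log f_x)$, so by \eqref{eq:uniform} and \eqref{eq:PG}
\begin{equation}\label{eq:Dsmall}
|D|\le C\eta\qquad\text{on }W .
\end{equation}
Since $F$, $V$ and $u$ are harmonic,
\begin{equation}\label{eq:DeltaD}
\Delta D=\Delta(P\circ G)-\frac{|\nabla V|^2}{V^2}-\Psi''(u)|\nabla u|^2 .
\end{equation}

\subsection{The cutoff}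
We apply Green's formula with weight $\chi^2y$, where $\chi$ has compact support in $W$, equals $1$ on most of a narrower union of cones, and varies only on a set where $dx\,dy/y$ has mass $O(\ell)$. To follow the graph of $d$ smoothly, let $\tilde d(x,y)=\int d(x-yt/8)\varphi(t)\,dt$. As $d$ is $1$-Lipschitz, $|\tilde d-d|\le y/8$. The first derivatives $\tilde d_x=d'*\varphi_{y/8}$ and $\tilde d_y=-\frac18d'*(\varphi^*)_{y/8}$ are bounded, and \eqref{eq:L}, with $d'$ in place of $g'$ and $y/8$ in place of $y$, gives $|\nabla^2\tilde d|\le C/y$. So where $\tilde d\le y$, the first and second derivatives of $\tilde d/y$ are bounded by $C/y$ and $C/y^2$. Fix smooth $\chi_0,\chi_1,\chi_2:\mathbb R\to[0,1]$ with $\chi_0=1$ on $(-\infty,\frac12]$ and $0$ on $[\frac34,\infty)$; $\chi_1=0$ on $(-\infty,1]$ and $1$ on $[2,\infty)$; $\chi_2=1$ on $(-\infty,\frac12]$ and $0$ on $[1,\infty)$. For $0<t<h/10$ let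
\[
\chi=\chi_0(\tilde d/y)\,\chi_1(y/t)\,\chi_2(y/h).
\]
Then $\operatorname{supp}\chi\subset\{d\le\frac78y,\ t\le y\le h\}$, a compact subset of $W$, and $\chi=1$ on the open set $W_t=\{d<\frac38y,\ 2t<y<\frac h2\}$. Moreover $|\nabla\chi|\le C/y$ and $|\nabla^2\chi|\le C/y^2$ with $C$ independent of $t$ and $h$, because $1/t\le2/y$ where $\chi_1'(y/t)\ne0$, and $1/h\le1/y$ on $\operatorname{supp}\chi$.

Let $N=\bigcup_{z\in\operatorname{supp}\chi}B(z,y/100)$. If $z'=x'+iy'\in B(z,y/100)$ with $z\in\operatorname{supp}\chi$, then $0.99y<y'<1.01y$ and $d(x')\le0.885y<0.9y'$. So $N\subset\{d<0.9y,\ 0.99t<y<1.01h\}\subset W$. Put $\Sigma=N\setminus W_t$; it contains $\operatorname{supp}\nabla\chi$. A point $x+iy\in\Sigma$ has $d(x)<h$, which confines $x$ to a set of measure at most $\ell$, and $y$ lies in one of the intervals $(d(x)/0.9,\,8d(x)/3]$, $(0.99t,2t]$, $[h/2,1.01h)$, on each of which $\int dy/y<1$. Hence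
\begin{equation}\label{eq:Sigma}
\iint_\Sigma\frac{dx\,dy}{y}\le3\ell .
\end{equation}
Write $\langle B\rangle=\iint\chi^2y\,B\,dx\,dy$. The function $\Delta(\chi^2y)=y\Delta(\chi^2)+2\partial_y(\chi^2)$ vanishes off $\operatorname{supp}\nabla\chi$ and is bounded by $C/y$. Green's formula and \eqref{eq:Sigma} give, for every smooth $B$ on $W$,
\begin{equation}\label{eq:green}
|\langle\Delta B\rangle|=\Big|\iint B\,\Delta(\chi^2y)\,dx\,dy\Big|\le C\ell\sup_W|B| .
\end{equation}
For complex $B$ let $|\nabla B|^2=|B_x|^2+|B_y|^2$, and put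
\[
X=\langle|\nabla u|^2\rangle,\qquad Y=\langle|P'\circ G|^2\rangle,\qquad Z=\langle|\nabla D|^2\rangle .
\]
All three are finite, since $\chi$ has compact support. The goal is $X\le C\ell$ with $C$ independent of $t$.

\subsection{The Laplacian of $P\circ G$}
From $\partial_z(P\circ G)=(P'\circ G)G_z$ we get $\Delta(P\circ G)=4\big[(P''\circ G)G_zG_{\bar z}+(P'\circ G)G_{z\bar z}\big]$, so by (G1)
\[
|\Delta(P\circ G)|\le8a\big(|P''\circ G|+|P'\circ G|/y\big).
\]
We bound $P''$ by local averages of $P'$. If $P'(w+\zeta)=\sum c_n\zeta^n$ on $B(0,r)$, then $\int_{B(w,r)}|P'|^2\,dm\ge\frac\pi2|c_1|^2r^4$, where $dm$ is area measure. For $z\in\operatorname{supp}\chi$ take $w=G(z)$ and $r=0.009y$; by (G1), $B(w,r)\subset G(B(z,y/100))$, and the change of variables $G$ gives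
\[
y^3|P''(G(z))|^2\le\frac Cy\int_{B(G(z),0.009y)}|P'|^2\,dm\le\frac Cy\int_{B(z,y/100)}|P'\circ G|^2\,dm .
\]
Integrate over $z\in\operatorname{supp}\chi$ and interchange the order. For fixed $z'\in N$, the points $z$ with $|z-z'|<y/100$ have $y'/1.01<y<y'/0.99$ and fill an area at most $Cy'^2$. Splitting $N$ into $N\cap W_t$, where $\chi=1$, and $\Sigma$, where \eqref{eq:PG} and \eqref{eq:Sigma} apply, we find
\[
\iint\chi^2y^3|P''\circ G|^2\le C\iint_Ny\,|P'\circ G|^2\le C\Big(Y+\iint_\Sigma\frac{C_0^2\eta^2}{y}\Big)\le C(Y+\ell).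
\]
Writing $ya(|P''\circ G|+|P'\circ G|/y)=y^{-1/2}a\cdot(y^{3/2}|P''\circ G|+y^{1/2}|P'\circ G|)$, we obtain from the Cauchy--Schwarz inequality and (G3)
\begin{equation}\label{eq:lapPG}
\langle|\Delta(P\circ G)|\rangle\le C\ell^{1/2}(Y+\ell)^{1/2}.
\end{equation}
The small power $\ell^{1/2}$ in front is what will allow this term to be absorbed. To eliminate $Y$, note that $|P'\circ G|=|\partial_z(P\circ G)|/|G_z|\le2|\nabla(P\circ G)|$ and $P\circ G=D-\log V+F+\Psi(u)$, where $|\nabla\log V|\le2|\nabla V|$, $|\nabla F|=\sqrt2|F'|\le|\nabla u|$ and $|\nabla\Psi(u)|\le C|\nabla u|$. With (G3) this gives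
\begin{equation}\label{eq:Y}
Y\le C(Z+\ell+X).
\end{equation}
By \eqref{eq:DeltaD}, \eqref{eq:lapPG}, (G3) and \eqref{eq:Y},
\begin{equation}\label{eq:lapD}
\langle|\Delta D|\rangle\le C(\ell+Y+X)\le C(\ell+X+Z).
\end{equation}

\subsection{Two applications of Green's formula}
\emph{Step 1: $\nabla D$ is small compared with $\nabla u$.} From $\frac12\Delta|D|^2=|\nabla D|^2+\operatorname{Re}(\overline D\Delta D)$, together with \eqref{eq:green}, \eqref{eq:Dsmall} and \eqref{eq:lapD},
\[
Z\le\tfrac12\big|\langle\Delta|D|^2\rangle\big|+\sup_W|D|\,\langle|\Delta D|\rangle\le C\eta^2\ell+C\eta(\ell+X+Z).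
\]
For $\eta$ so small that $C\eta\le\frac12$, the finite term $C\eta Z$ is absorbed on the left, and with \eqref{eq:Y}
\begin{equation}\label{eq:Z}
Z\le C\eta(\ell+X),\qquad Y\le C(\ell+X).
\end{equation}

\emph{Step 2: testing against $\overline{\Psi''(u)}$.} Let $H=\overline{\Psi''(u)}$. The derivatives of the periodic function $\Psi$ are bounded in terms of $k$, and $u$ is harmonic, so $|H|\le C$, $|\nabla H|\le C|\nabla u|$ and $|\Delta H|=|\Psi''''(u)||\nabla u|^2\le C|\nabla u|^2$. Expanding $\Delta(DH)=H\Delta D+2(D_xH_x+D_yH_y)+D\Delta H$ and using \eqref{eq:green}, \eqref{eq:Dsmall} and \eqref{eq:Z},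
\[
|\langle H\Delta D\rangle|\le|\langle\Delta(DH)\rangle|+2\langle|\nabla D||\nabla H|\rangle+\langle|D||\Delta H|\rangle\le C\eta\ell+CZ^{1/2}X^{1/2}+C\eta X\le C\eta^{1/2}(\ell+X).
\]
On the other hand, \eqref{eq:DeltaD} gives $|\Psi''(u)|^2|\nabla u|^2=H\Delta(P\circ G)-H|\nabla V|^2/V^2-H\Delta D$. The left side is at least $c_k|\nabla u|^2$ by \eqref{eq:psi}; here $k\ne0$ is used for the second time. By \eqref{eq:lapPG}, \eqref{eq:Z} and (G3),
\[
c_kX\le C_1\ell^{1/2}(\ell+X)^{1/2}+C_1\ell+C_1\eta^{1/2}(\ell+X)
\]
with $C_1$ depending only on $k$. Fix $\eta$ so small that Step 1 holds and $C_1\eta^{1/2}\le c_k/4$. Since $C_1\ell^{1/2}(\ell+X)^{1/2}\le\frac{c_k}4(\ell+X)+\frac{C_1^2}{c_k}\ell$, we get $c_kX\le\frac{c_k}2X+C\ell$, that is, $X\le C\ell$.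

\subsection{Conclusion}
Since $\chi=1$ on $W_t$, we have $\iint_{W_t}y|\nabla u|^2\le C\ell$ for all small $t$, and monotone convergence gives the same bound on $W_0=\{d<\frac38y,\ 0<y<\frac h2\}$. For $x+iy\in\mathbb H$, the set of $p\in S$ with $x+iy\in\Gamma_{3/8}^{h/2}(p)$ is empty unless $x+iy\in W_0$, and has measure at most $\frac34y$. By Fubini's theorem,
\[
\int_S\Big(\iint_{\Gamma_{3/8}^{h/2}(p)}|\nabla u|^2\,dx\,dy\Big)dp\le\frac34\iint_{W_0}y|\nabla u|^2\,dx\,dy<\infty .
\]
So the inner integral is finite for almost every $p\in S$, and by (B6) $u$ has n.t.\ limits almost everywhere on $S$. This contradicts $S\subset E$, $|S|>0$. Part (b) is proved, and with it Theorem~\ref{thm:positive}. \qed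

\begin{thebibliography}{9}

\bibitem{summary}
\emph{Project Summary}, \texttt{https://www.math.stonybrook.edu/\textasciitilde{}bishop/vita/nsf00.pdf}.

\bibitem{stein}
Stein, \emph{Singular Integrals and Differentiability Properties of Functions}.

\end{thebibliography}
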